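# Existentially closed $\mathrm{II}_1$ factors have no full tensor factor

Throughout, $\omega$ is a free ultrafilter on $\mathbb N$, all $\mathrm{II}_1$ factors are separable, and inclusions and embeddings are unital. A tracial von Neumann algebra carries a faithful normal tracial state $\tau$. We write $\|x\|_2=\tau(x^*x)^{1/2}$, $(\mathcal A)_1$ for the operator-norm unit ball, $\mathcal U(\mathcal A)$ for the unitary group, and $E_{\mathcal A}$ for the trace-preserving conditional expectation onto $\mathcal A$. In $\mathcal P\bar\otimes\mathcal Q$ we write $\mathcal P,\mathcal Q$ for $\mathcal P\otimes 1$, $1\otimes\mathcal Q$. We use freely that $\|axb\|_2\le\|a\|\,\|x\|_2\,\|b\|$ and that $E_{\mathcal A}$ is the restriction of the orthogonal projection $L^2(\mathcal M)\to L^2(\mathcal A)$.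

## 1. Swapping two copies of a matrix algebra

**Example A.** In $M_2(\mathbb C)$, with normalized trace, take
$$Z=\begin{pmatrix}1&0\\0&-1\end{pmatrix},\qquad X=\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
They anticommute, so $[Z,X]=2ZX$ and $\|[Z,X]\|_2=2$. Can we conjugate the algebra by a unitary $w$ so that the conjugated copies $wZw^*,wXw^*$ commute with the original $Z,X$? Inside $M_2(\mathbb C)$ we cannot: a matrix commuting with $Z$ and $X$ is scalar, while $wZw^*$ is nonzero with trace $0$. In $M_2(\mathbb C)\otimes M_2(\mathbb C)$ there is more room. Put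
$$w=\sum_{i,j}e_{ij}\otimes e_{ji}.$$
On basis vectors, $(e_{ij}\otimes e_{ji})(e_k\otimes e_l)=\delta_{jk}\delta_{il}\,e_i\otimes e_j$, so $w(e_k\otimes e_l)=e_l\otimes e_k$: $w$ is the swap. Hence $w(1\otimes a)w^*=a\otimes1$, which commutes with $1\otimes M_2(\mathbb C)$. For $u_1=1\otimes Z$, $u_2=1\otimes X$ the number
$$\sum_{i,j}\|[wu_iw^*,u_j]\|_2^2$$
drops from $2\cdot 4=8$ (for $w=1$) to $0$ (for the swap). Since every $\mathrm{II}_1$ factor $\mathcal P$ contains a unital copy of $M_2(\mathbb C)$, the same swap is available in every $\mathcal P\otimes M_2(\mathbb C)$.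

**Example B.** Let $R=\overline{\bigotimes}_{k\ge1}M_2(\mathbb C)$ be the hyperfinite $\mathrm{II}_1$ factor and consider $R\bar\otimes R$. Let $w_n$ be the product, over $k\le n$, of the swaps exchanging the $k$-th leg of the first $R$ with the $k$-th leg of the second. If $x'\in M_2(\mathbb C)^{\otimes m}\subset R$ and $n\ge m$, then $w_n(1\otimes x')w_n^*=x'\otimes1$. For general $x\in R$ and such $x'$ we get $\|w_n(1\otimes x)w_n^*-x\otimes1\|_2\le2\|x-x'\|_2$ for $n\ge m$. As $\bigcup_mM_2(\mathbb C)^{\otimes m}$ is $\|\cdot\|_2$-dense in $R$,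
$$\lim_n\|w_n(1\otimes x)w_n^*-x\otimes1\|_2=0,\qquad \lim_n\|[w_n(1\otimes x)w_n^*,1\otimes y]\|_2=0\qquad(x,y\in R).\tag{1}$$
No $w_n$ moves the whole second copy away, but every finite set of elements is eventually moved.

So we ask: in $\mathcal P\bar\otimes\mathcal Q$, can unitaries $w_n$ move $\mathcal Q$, asymptotically and element by element, into a position where it commutes with itself? In a larger algebra this is easy, since one can adjoin a second copy of $\mathcal Q$ and a unitary that flips the two. There are $\mathrm{II}_1$ factors which approximately contain everything that some larger $\mathrm{II}_1$ factor contains; they are called existentially closed. If a tensor product $\mathcal P\bar\otimes\mathcal Q$ has this property, then the $w_n$ must exist. We will show that for one large class of $\mathcal Q$, the full factors, they cannot.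

## 2. Ultrapowers, fullness, existential closedness

The tracial ultrapower $\mathcal M^\omega$ is the quotient of the bounded sequences $(x_n)$ in $\mathcal M$ by those with $\lim_{n\to\omega}\|x_n\|_2=0$. Its trace is $\tau((x_n))=\lim_{n\to\omega}\tau(x_n)$, and $\mathcal M$ sits in it as constant sequences (the diagonal embedding). We use the textbook fact that a unitary of $\mathcal M^\omega$ lifts to a sequence of unitaries of $\mathcal M$.

**Definition (full).** A $\mathrm{II}_1$ factor $\mathcal Q$ is full if $\mathcal Q'\cap\mathcal Q^\omega=\mathbb C1$.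

The factor $R$ is not full. With $Z_n$ the matrix $Z$ in the $n$-th leg, $(Z_n)_n$ commutes with every $x\in M_2(\mathbb C)^{\otimes m}$, hence by density with $R$. It has trace $0$ and $\|Z_n\|_2=1$, so it is not scalar.

**Example C.** $L(\mathbb F_2)$ is full, with an explicit estimate. Let $a,b$ be the free generators, with unitaries $u_a,u_b$. For $\xi\in L^2(L(\mathbb F_2))=\ell^2(\mathbb F_2)$ put $\varepsilon=\max(\|u_a\xi-\xi u_a\|_2,\|u_b\xi-\xi u_b\|_2)$. We claim
$$\|\xi-\tau(\xi)1\|_2\le16\,\varepsilon .\tag{2}$$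
We may assume $\tau(\xi)=0$, i.e. $\xi$ is supported on $\mathbb F_2\setminus\{e\}$, and $\|\xi\|_2=1$. Let $S$ be the set of reduced words starting with $a$ or $a^{-1}$, and let $\nu(A)=\|1_A\xi\|_2$ for $A\subset\mathbb F_2$.

First, $S\cup aSa^{-1}=\mathbb F_2\setminus\{e\}$. Indeed, if $g$ starts with $b^{\pm1}$, then $a^{-1}g$ is reduced, and right multiplication by $a$ cancels at most the last letter of $g$, which is then not its first letter; so $a^{-1}ga\in S$. Second, $S$, $bSb^{-1}$, $b^{-1}Sb$ are disjoint, since by the same cancellation argument their elements start with $a^{\pm1}$, $b$, $b^{-1}$ respectively.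

Since $(u_g^*\xi u_g)(h)=\xi(ghg^{-1})$, we have $\nu(gSg^{-1})=\|1_S\,u_g^*\xi u_g\|_2$, so $|\nu(gSg^{-1})-\nu(S)|\le\|u_g\xi-\xi u_g\|_2\le\varepsilon$ for $g=a,b,b^{-1}$. The covering gives $1\le\nu(S)^2+(\nu(S)+\varepsilon)^2\le2(\nu(S)+\varepsilon)^2$, so $\nu(S)\ge\frac1{\sqrt2}-\varepsilon$. The disjointness gives, if $\nu(S)\ge\varepsilon$, $1\ge\nu(S)^2+2(\nu(S)-\varepsilon)^2\ge3(\nu(S)-\varepsilon)^2$, so $\nu(S)\le\frac1{\sqrt3}+\varepsilon$; if $\nu(S)<\varepsilon$ this is trivial. Hence $2\varepsilon\ge\frac1{\sqrt2}-\frac1{\sqrt3}>0.129$, so $\varepsilon>\frac1{16}$. This proves (2). Applied to $x_n$ for $(x_n)\in L(\mathbb F_2)'\cap L(\mathbb F_2)^\omega$, (2) gives $\|x_n-\tau(x_n)1\|_2\to0$ along $\omega$: the factor is full.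

An estimate like (2) holds in every full factor. This is the one deep fact that the main proof uses.

**Spectral gap theorem** (Connes, *Classification of injective factors*, Ann. of Math. 104 (1976), Thm 2.1). If $\mathcal Q$ is a separable full $\mathrm{II}_1$ factor, there are $u_1,\dots,u_k\in\mathcal U(\mathcal Q)$ and $\kappa>0$ with
$$\sum_{i=1}^k\|u_i\xi-\xi u_i\|_2^2\ \ge\ \kappa\,\|\xi-\tau(\xi)1\|_2^2\qquad(\xi\in L^2(\mathcal Q)).\tag{3}$$

For $L(\mathbb F_2)$, (2) gives (3) with $u_1=u_a$, $u_2=u_b$, $\kappa=1/256$. The vectors $\xi$ in (3) range over all of $L^2(\mathcal Q)$, with no operator-norm bound. This matters in Lemma 2.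

**Definition (existentially closed).** A $\mathrm{II}_1$ factor $\mathcal M$ is existentially closed (e.c.) if for every separable $\mathrm{II}_1$ factor $\mathcal N\supseteq\mathcal M$ there is a trace-preserving embedding $\mathcal N\hookrightarrow\mathcal M^\omega$ whose restriction to $\mathcal M$ is the diagonal embedding. We say that $\mathcal N$ embeds in $\mathcal M^\omega$ over $\mathcal M$.

To see how the definition is used, let $\mathcal M$ be e.c. and take $\mathcal N=\mathcal M\bar\otimes R$. The embedding carries $1\otimes R$ into $\mathcal M'\cap\mathcal M^\omega$. So an e.c. factor has a noncommutative algebra of central sequences, and by McDuff's theorem (*Central sequences and the hyperfinite factor*, 1970) $\mathcal M\cong\mathcal M\bar\otimes R$.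

## 3. The statement, and how far central sequences reach

**Theorem 1.** If $\mathcal M$ is an e.c. $\mathrm{II}_1$ factor, then $\mathcal M\not\cong\mathcal P\bar\otimes\mathcal Q$ for every $\mathrm{II}_1$ factor $\mathcal P$ and every full $\mathrm{II}_1$ factor $\mathcal Q$.

This was posed as a conjecture in "Wreath-Like Product Groups And Rigidity Aspects Of Their Von Neumann Algebras". Call a class $\mathcal C$ of separable $\mathrm{II}_1$ factors embedding universal if every separable $\mathrm{II}_1$ factor admits a trace-preserving embedding into some member of $\mathcal C$. Chifan, Drimbe and Ioana (2022) proved the statement for every factor in a certain embedding universal class of e.c. factors. Each of these is a closure $\overline{\bigcup_n\mathcal N_n}^{\,\mathrm{sot}}$ of an increasing sequence of property (T) $\mathrm{II}_1$ factors with a further primeness condition and $[\mathcal N_m:\mathcal N_n]=\infty$ for $m>n$.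

If the factor $\mathcal P$ were absent, we would be done: an e.c. $\mathcal M$ has $R\hookrightarrow\mathcal M'\cap\mathcal M^\omega$, so $\mathcal M$ is not full. It is natural to try the same test, the extension $\mathcal M\bar\otimes R$, on $\mathcal M=\mathcal P\bar\otimes\mathcal Q$. It stops at $\mathcal M=R\bar\otimes L(\mathbb F_2)$, because this $\mathcal M$ passes the test. Indeed, let $\iota_n:R\to R$ be the embedding onto the legs with index $>n$, and let $\rho(r)=(\iota_n(r)\otimes1)_n\in\mathcal M^\omega$. If $x$ lies in the algebraic tensor product $M_2(\mathbb C)^{\otimes m}\otimes L(\mathbb F_2)$ and $n\ge m$, then $\iota_n(r)\otimes1$ commutes with $x$ and $\tau(x(\iota_n(r)\otimes1))=\tau(x)\tau(r)$. By $\|\cdot\|_2$-density, $\rho(R)\subset\mathcal M'\cap\mathcal M^\omega$ and $\tau(x\rho(r))=\tau(x)\tau(r)$ for all $x\in\mathcal M$. So $x\otimes r\mapsto x\rho(r)$ is a trace-preserving $*$-homomorphism on the algebraic tensor product, and extends to an embedding of $\mathcal M\bar\otimes R$ over $\mathcal M$. The central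 sequences live in $\mathcal P=R$ and say nothing about $\mathcal Q$. An obstruction must come from an extension that interacts with $\mathcal Q$.

## 4. Two facts about $\mathcal P\bar\otimes\mathcal Q$

The first lemma turns the spectral gap of $\mathcal Q$ into a gap relative to $\mathcal P$: what almost commutes with the $u_i$ is almost in $\mathcal P$.

**Lemma 2.** Let $\mathcal Q$ be a full $\mathrm{II}_1$ factor with $u_1,\dots,u_k,\kappa$ as in (3), $\mathcal P$ a tracial von Neumann algebra, and $\mathcal M=\mathcal P\bar\otimes\mathcal Q$. Then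
$$\sum_{i=1}^k\|[u_i,x]\|_2^2\ \ge\ \kappa\,\|x-E_{\mathcal P}(x)\|_2^2\qquad(x\in\mathcal M).\tag{4}$$

*Proof.* On $L^2(\mathcal Q)$ let $S_i\xi=u_i\xi-\xi u_i$, $T=\sum_iS_i^*S_i$, and let $e$ be the projection onto $\mathbb C1$. Then $\langle T\xi,\xi\rangle$ is the left side of (3), and $\|\xi-\tau(\xi)1\|_2^2=\langle(1-e)\xi,\xi\rangle$. So (3) says $T\ge\kappa(1-e)$ as bounded operators. Tensoring with the identity preserves this inequality: on $L^2(\mathcal P)\otimes L^2(\mathcal Q)=L^2(\mathcal M)$ we have $1\otimes T\ge\kappa(1-1\otimes e)$. Evaluate at $x\in\mathcal M$. As $1\otimes S_i$ sends $x$ to $[u_i,x]$, the left side gives $\sum_i\|[u_i,x]\|_2^2$. As $1\otimes e$ is the projection onto $L^2(\mathcal P)$, the right side gives $\kappa\|x-E_{\mathcal P}(x)\|_2^2$. $\square$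

The second lemma says that no conjugation by a fixed unitary moves all of $\mathcal Q$ into $\mathcal P$. A sequence $y_j\in\mathcal U(\mathcal Q)$ tends weakly to $0$ if $\tau(y_jz)\to0$ for all $z\in\mathcal Q$. Every $\mathrm{II}_1$ factor contains such a sequence: it contains a Haar unitary $v$ (that is, $\tau(v^j)=0$ for $j\ne0$), for instance in a diffuse abelian subalgebra. The powers $v^j$ are orthonormal in $L^2(\mathcal Q)$, so $\tau(v^jz)\to0$ by Bessel's inequality.

**Lemma 3.** Let $\mathcal P$ be a tracial von Neumann algebra, $\mathcal Q$ a $\mathrm{II}_1$ factor, $\mathcal M=\mathcal P\bar\otimes\mathcal Q$, and $y_j\in\mathcal U(\mathcal Q)$ with $y_j\to0$ weakly. Then $\|E_{\mathcal P}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$.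

*Proof.* For $a=a_1\otimes a_2$ and $b=b_1\otimes b_2$ we have $ay_jb=a_1b_1\otimes a_2y_jb_2$, hence $E_{\mathcal P}(ay_jb)=\tau(a_2y_jb_2)\,a_1b_1=\tau(y_jb_2a_2)\,a_1b_1\to0$. By linearity the claim holds for $a,b$ in the algebraic tensor product. For general $a,b$ and $a',b'$ in the algebraic tensor product write
$$ay_jb=ay_j(b-b')+(a-a')y_jb'+a'y_jb'.$$
Since $E_{\mathcal P}$ does not increase $\|\cdot\|_2$,
$$\|E_{\mathcal P}(ay_jb)\|_2\le\|a\|\,\|b-b'\|_2+\|a-a'\|_2\,\|b'\|+\|E_{\mathcal P}(a'y_jb')\|_2 .$$
Choose $b'$ first, making the first term small; then $a'$, making the second small, with the number $\|b'\|$ already fixed; then let $j\to\infty$. $\square$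

## 5. The flip, and a limit that cannot be interchanged

Let $\mathcal M=\mathcal P\bar\otimes\mathcal Q$ with $\mathcal Q$ full. Adjoin a second copy of $\mathcal Q$ and a unitary $s$ that fixes $\mathcal P$ and exchanges the copies. If $\mathcal M$ is e.c., then $s$ becomes a unitary $w=(w_n)\in\mathcal M^\omega$ such that $w\mathcal Qw^*$ commutes with $\mathcal Q$. By (4), applied to representing sequences, $\mathcal Q'\cap\mathcal M^\omega=\mathcal P^\omega$, so $w\mathcal Qw^*\subset\mathcal P^\omega$. It is tempting to finish with Lemma 3: weakly null unitaries of $\mathcal Q$ should not all be conjugated into $\mathcal P^\omega$.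

This step is wrong as it stands, because Lemma 3 fails for $a,b\in\mathcal M^\omega$ and $E_{\mathcal P^\omega}$. In Example B, with $\mathcal P=\mathcal Q=R$ and $w=(w_n)$, (1) says $w(1\otimes y)w^*=y\otimes1\in\mathcal P^\omega$ for every $y\in R$. So $\|E_{\mathcal P^\omega}(wy_jw^*)\|_2=1$ for all $j$, also when $y_j\to0$ weakly. For one $w_n$ Lemma 3 is a statement about $j\to\infty$; the ultrapower takes $n\to\omega$ first, and the two limits cannot be exchanged. One needs a single $n$ which works for all $y\in\mathcal U(\mathcal Q)$ at once, whereas existential closedness controls only finitely many elements at a time.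

The remedy is to use the gap (4) a second time, with the roles reversed. If finitely many conjugates $wu_iw^*$ almost commute with $u_1,\dots,u_k$, then by (4) each $wu_iw^*$ is close to $\mathcal P$. But $\mathcal P$ commutes with all of $\mathcal Q$, so every $y\in\mathcal U(\mathcal Q)$ almost commutes with $wu_iw^*$, with an error that does not depend on $y$. Conjugating back, $w^*yw$ almost commutes with the $u_i$, and by (4) again $w^*yw$ is close to $\mathcal P$, uniformly in $y$. Now $w$ is one fixed unitary of $\mathcal M$, and Lemma 3 applies to it.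

## 6. A lower bound for commutators of conjugates

**Theorem 4.** Let $\mathcal Q$ be a full $\mathrm{II}_1$ factor with $u_1,\dots,u_k,\kappa$ as in (3), and let $\mathcal P$ be any tracial von Neumann algebra. For every unitary $w\in\mathcal P\bar\otimes\mathcal Q$,
$$\sum_{i,j=1}^k\big\|[\,wu_iw^*,u_j\,]\big\|_2^2\ \ge\ \frac{\kappa^2}{4}.$$

*Proof.* Put $a_i=wu_iw^*$ and $b_i=a_i-E_{\mathcal P}(a_i)$. The number $\sum_i\|b_i\|_2^2$ measures how far $w$ is from moving the $u_i$ into $\mathcal P$.

**Step 1: small commutators force the $a_i$ near $\mathcal P$.** This is the first use of the gap. Applying (4) to $x=a_i$ and summing over $i$,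
$$\sum_{i,j}\|[a_i,u_j]\|_2^2\ \ge\ \kappa\sum_i\|b_i\|_2^2.\tag{5}$$

**Step 2: every $y\in\mathcal U(\mathcal Q)$ almost commutes with the $a_i$, uniformly.** This passes from $k$ elements to the whole unitary group. Since $y$ commutes with $E_{\mathcal P}(a_i)\in\mathcal P$,
$$\|[y,a_i]\|_2=\|[y,b_i]\|_2\le2\|b_i\|_2 .$$

**Step 3: $w^*yw$ is near $\mathcal P$, uniformly in $y$.** This is the second use of the gap. Since $[w^*yw,u_i]=w^*[y,wu_iw^*]w$, we have $\|[w^*yw,u_i]\|_2=\|[y,a_i]\|_2$. Also $\|w^*yw\|_2=1$ and $E_{\mathcal P}$ is an orthogonal projection. So (4) with $x=w^*yw$ and Step 2 give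
$$\kappa\big(1-\|E_{\mathcal P}(w^*yw)\|_2^2\big)=\kappa\|w^*yw-E_{\mathcal P}(w^*yw)\|_2^2\le\sum_i\|[w^*yw,u_i]\|_2^2\le4\sum_i\|b_i\|_2^2 .\tag{6}$$

**Step 4: choose $y$ badly.** We make $E_{\mathcal P}(w^*yw)$ disappear. The right side of (6) does not depend on $y$. Take $y=y_j\in\mathcal U(\mathcal Q)$ with $y_j\to0$ weakly. By Lemma 3 with $a=w^*$, $b=w$, we have $\|E_{\mathcal P}(w^*y_jw)\|_2\to0$, so
$$\kappa\le4\sum_i\|b_i\|_2^2 .$$
With (5) this gives $\sum_{i,j}\|[a_i,u_j]\|_2^2\ge\kappa\cdot\kappa/4$. $\square$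

For instance, Example C gives: for every tracial $\mathcal P$ and every unitary $w\in\mathcal P\bar\otimes L(\mathbb F_2)$, the four terms $\|[wu_iw^*,u_j]\|_2^2$ with $u_i,u_j\in\{u_a,u_b\}$ add up to at least $\frac14\cdot 2^{-16}=2^{-18}$.

## 7. Proof of Theorem 1 by the flip extension

We first check that the flip extension is an admissible test. Write $\mathcal A=\mathcal P\bar\otimes\mathcal Q\bar\otimes\mathcal Q$ and let $\sigma$ be the trace-preserving automorphism of $\mathcal A$ that is trivial on $\mathcal P$ and flips the two copies of $\mathcal Q$. The crossed product $\mathcal A\rtimes_\sigma\mathbb Z/2$ consists of the elements $x+ys$ with $x,y\in\mathcal A$, where $s$ is a self-adjoint unitary with $sas^*=\sigma(a)$ for $a\in\mathcal A$, and the trace is $\tau(x+ys)=\tau(x)$.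

**Lemma 5.** Let $\mathcal Q$ be a $\mathrm{II}_1$ factor and let $\mathcal P$ be a factor that is of type $\mathrm{II}_1$ or finite-dimensional. Then $\sigma$ is outer, and $\mathcal N=\mathcal A\rtimes_\sigma\mathbb Z/2$ is a separable $\mathrm{II}_1$ factor.

*Proof.* **Step 1: $\sigma$ is outer.** This excludes central elements outside $\mathcal A$. Suppose $\sigma=\mathrm{Ad}\,v$ with $v\in\mathcal U(\mathcal A)$, and let $y_j\in\mathcal U(\mathcal Q)$, $y_j\to0$ weakly. Put $\tilde{\mathcal P}=\mathcal P\bar\otimes1\bar\otimes\mathcal Q$. Then $v(1\otimes y_j\otimes1)v^*=1\otimes1\otimes y_j\in\tilde{\mathcal P}$, so $\|E_{\tilde{\mathcal P}}(v(1\otimes y_j\otimes1)v^*)\|_2=1$ for all $j$. But $\mathcal A$ is the tensor product of $\tilde{\mathcal P}$ and the middle copy of $\mathcal Q$, so by Lemma 3, with $\tilde{\mathcal P}$ in place of $\mathcal P$, these norms tend to $0$. This is a contradiction.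

**Step 2: $\mathcal N$ is a factor.** This is the textbook argument. Let $x+ys$ be central. Comparing coefficients in $a(x+ys)=(x+ys)a$ for $a\in\mathcal A$ gives $ax=xa$ and $ay=y\sigma(a)$. The first says $x\in\mathcal Z(\mathcal A)=\mathbb C1$. From the second, applied to $a^*$ and then taking adjoints, $y^*a=\sigma(a)y^*$. Hence $y^*y\,\sigma(a)=y^*ay=\sigma(a)\,y^*y$, so $y^*y$ is central in $\mathcal A$, i.e. scalar. If $y\ne0$, a multiple $v$ of $y$ satisfies $v^*v=1$, and $v$ is unitary because $\mathcal A$ is finite. Then $av=v\sigma(a)$ reads $\sigma(a)=v^*av$, contradicting Step 1. So $y=0$ and the center is $\mathbb C1$. Finally $\mathcal N$ is tracial, separable and infinite-dimensional, hence a separable $\mathrm{II}_1$ factor. $\square$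

*Proof of Theorem 1.* Being e.c. is invariant under isomorphism, so suppose that $\mathcal M=\mathcal P\bar\otimes\mathcal Q$ itself is e.c., with $\mathcal Q$ full. Take $u_1,\dots,u_k,\kappa$ as in (3).

**Step 1: the extension.** We need a separable $\mathrm{II}_1$ factor over $\mathcal M$ in which a unitary makes $\mathcal Q$ commute with itself. By Lemma 5, $\mathcal N=(\mathcal P\bar\otimes\mathcal Q\bar\otimes\mathcal Q)\rtimes_\sigma\mathbb Z/2$ is one; it contains $\mathcal M$ as $\mathcal P\bar\otimes\mathcal Q\bar\otimes1$. In it, $s(1\otimes u_i\otimes1)s^*=1\otimes1\otimes u_i$ commutes with $1\otimes u_j\otimes1$ for all $i,j$.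

**Step 2: transport to $\mathcal M$.** Here existential closedness is used. Let $\pi:\mathcal N\to\mathcal M^\omega$ be an embedding that is diagonal on $\mathcal M$, and write $\pi(s)=(w_n)_n$ with $w_n\in\mathcal U(\mathcal M)$. Applying $\pi$ to the commutation relation of Step 1 gives $[\pi(s)u_i\pi(s)^*,u_j]=0$ in $\mathcal M^\omega$, that is,
$$\lim_{n\to\omega}\|[w_nu_iw_n^*,u_j]\|_2=0\qquad\text{for all }i,j.$$

**Step 3: contradiction.** Summing over the finitely many pairs, $\lim_{n\to\omega}\sum_{i,j}\|[w_nu_iw_n^*,u_j]\|_2^2=0$. By Theorem 4 each of these sums is at least $\kappa^2/4>0$. $\square$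

The argument gives more than Theorem 1. Let $\mathcal Q$ be full and let $\mathcal P$ be any factor, of type $\mathrm{II}_1$ or finite-dimensional. Then $\mathcal P\bar\otimes\mathcal Q$ fails the e.c. condition already for the single extension $(\mathcal P\bar\otimes\mathcal Q\bar\otimes\mathcal Q)\rtimes\mathbb Z/2$, and the failure has the explicit size $\kappa^2/4$: Lemma 5 and Theorem 4 cover this case.

## 8. What fullness and type $\mathrm{II}_1$ contribute

The two examples of Section 1 each defeat one of the two ingredients.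

For $\mathcal Q=R$ the spectral gap fails: for any $u_1,\dots,u_k\in\mathcal U(R)$ the unitaries $Z_n$ of Section 2 satisfy $\sum_i\|[u_i,Z_n]\|_2^2\to0$ although $\|Z_n-\tau(Z_n)1\|_2=1$. In Theorem 1, "full" cannot be omitted: an e.c. factor satisfies $\mathcal M\cong\mathcal M\bar\otimes R$, by Section 2.

For $\mathcal Q=M_2(\mathbb C)$ the gap holds. Write $\xi=\xi_0+\xi_XX+\xi_YY+\xi_ZZ$ with $Y=\mathrm iXZ$; the four matrices $1,X,Y,Z$ are orthonormal in $\|\cdot\|_2$ and $X,Y,Z$ are pairwise anticommuting unitaries. Then $\|[Z,\xi]\|_2^2=4(|\xi_X|^2+|\xi_Y|^2)$ and $\|[X,\xi]\|_2^2=4(|\xi_Y|^2+|\xi_Z|^2)$, so (3) holds with $u_1=Z$, $u_2=X$, $\kappa=4$. Still, the swap of Example A makes the sum in Theorem 4 equal to $0<\kappa^2/4$. What is missing is Step 4, since a finite-dimensional algebra has no weakly null sequence of unitaries. In Theorem 1, "type $\mathrm{II}_1$" for $\mathcal Q$ cannot be omitted: $\mathcal M\cong p\mathcal Mp\otimes M_n(\mathbb C)$ whenever $\tau(p)=1/n$.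

These notes make no claim about intermediate conditions between "full" and no condition, such as "not McDuff" (that is, $\mathcal Q\not\cong\mathcal Q\bar\otimes R$).

## 9. Subalgebras with spectral gap

The mechanism of Section 6 used only that almost commuting with $\mathcal Q$ forces an element to be near $\mathcal Q'\cap\mathcal M$. This makes sense for any subalgebra.

We use Popa's intertwining relation. For von Neumann subalgebras $\mathcal Q,\mathcal B$ of a separable $\mathrm{II}_1$ factor $\mathcal M$, write $\mathcal Q\prec_{\mathcal M}\mathcal B$ if there is no sequence $y_j\in\mathcal U(\mathcal Q)$ with $\|E_{\mathcal B}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$. This is Popa's criterion, one of the standard equivalent forms. For example, Lemma 3 says that $\mathcal Q\not\prec_{\mathcal P\bar\otimes\mathcal Q}\mathcal P$ for $\mathrm{II}_1$ factors $\mathcal P,\mathcal Q$.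

**Theorem 6.** Let $\mathcal M$ be an e.c. $\mathrm{II}_1$ factor, $\mathcal Q\subset\mathcal M$ a von Neumann subalgebra, and $\mathcal B=\mathcal Q'\cap\mathcal M$. Assume $\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$. Then:

- (a) $\mathcal B'\cap\mathcal M=\mathcal Q$.
- (b) Every trace-preserving embedding $\theta:\mathcal Q\to\mathcal M$ has the form $\theta(x)=WxW^*$ for some $W\in\mathcal U(\mathcal M)$.
- (c) For every $\varepsilon>0$ there is $w\in\mathcal U(\mathcal M)$ with $\sup_{y\in(\mathcal Q)_1}\|wyw^*-E_{\mathcal B}(wyw^*)\|_2\le\varepsilon$. In particular there is no sequence $y_j\in\mathcal U(\mathcal Q)$ with $\|E_{\mathcal B}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$; equivalently, $\mathcal Q\prec_{\mathcal M}\mathcal Q'\cap\mathcal M$.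

A small example: let $\mathcal Q=M_2(\mathbb C)\subset\mathcal M$, so $\mathcal M=\mathcal B\otimes M_2(\mathbb C)$ and $\mathcal M^\omega=\mathcal B^\omega\otimes M_2(\mathbb C)$, and the assumption holds. Here everything can be seen by hand. For (a), $\mathcal B'\cap\mathcal M=M_2(\mathbb C)$ because $\mathcal B$ is a factor. For (b), put $f_{ij}=\theta(e_{ij})$, choose $v\in\mathcal M$ with $v^*v=e_{11}$, $vv^*=f_{11}$ (equal traces), and take $W=\sum_if_{i1}ve_{1i}$; then $We_{kl}W^*=f_{k1}vv^*f_{1l}=f_{kl}$. For (c), the swap with a copy of $M_2(\mathbb C)$ inside $\mathcal B$ moves $\mathcal Q$ exactly into $\mathcal B$.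

Theorem 6(c) contains Theorem 1. Let $\mathcal M=\mathcal P\bar\otimes\mathcal Q$ with $\mathcal Q$ full. If $x\in\mathcal Q'\cap\mathcal M$, then (4) gives $x=E_{\mathcal P}(x)$, so $\mathcal B=\mathcal P$. If $(x_n)\in\mathcal Q'\cap\mathcal M^\omega$, then (4) gives $\lim_\omega\|x_n-E_{\mathcal P}(x_n)\|_2=0$, so $\mathcal Q'\cap\mathcal M^\omega=\mathcal P^\omega$. If $\mathcal M$ were e.c., (c) would contradict Lemma 3.

The next lemma replaces inequality (4).

**Lemma 7.** Under the assumption of Theorem 6, for every $\varepsilon>0$ there are a finite $F\subset(\mathcal Q)_1$ and $\delta>0$ such that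
$$x\in(\mathcal M)_1,\ \max_{u\in F}\|[x,u]\|_2\le\delta\ \Longrightarrow\ \|x-E_{\mathcal B}(x)\|_2\le\varepsilon .$$

*Proof.* Suppose this fails for some $\varepsilon$. Take finite sets $F_1\subset F_2\subset\cdots$ with $\|\cdot\|_2$-dense union in $(\mathcal Q)_1$. Choose $x_n\in(\mathcal M)_1$ with $\|[x_n,u]\|_2\le1/n$ for $u\in F_n$ and $\|x_n-E_{\mathcal B}(x_n)\|_2>\varepsilon$. Then $x=(x_n)\in\mathcal M^\omega$ commutes with $\bigcup_nF_n$. Since $\|[x,u]-[x,u']\|_2\le2\|u-u'\|_2$, it commutes with $(\mathcal Q)_1$, hence with $\mathcal Q$. So $x\in\mathcal B^\omega$: there are $b_n\in\mathcal B$ with $\lim_\omega\|x_n-b_n\|_2=0$. As $E_{\mathcal B}(x_n)$ is the point of $L^2(\mathcal B)$ nearest to $x_n$, $\|x_n-E_{\mathcal B}(x_n)\|_2\le\|x_n-b_n\|_2\to0$ along $\omega$, a contradiction. $\square$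

## 10. Extensions built from free products

The flip extension used the tensor splitting of $\mathcal M$. For a general subalgebra the extensions come from amalgamated free products. Recall (Voiculescu, Popa): if $A_1,A_2$ are separable tracial von Neumann algebras with a common subalgebra $D$ on which the traces agree, then $A_1*_DA_2$ is a separable tracial von Neumann algebra generated by $A_1$ and $A_2$, extending the traces, in which $D\subset A_1\cap A_2$ is the given copy and
$$E_D(x_1x_2\cdots x_n)=0\quad\text{whenever } x_i\in A_{k_i},\ E_D(x_i)=0,\ k_1\ne k_2\ne\cdots\ne k_n .\tag{7}$$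
For $D=\mathbb C$ write $A_1*A_2$; for instance $L(\mathbb Z)*L(\mathbb Z)=L(\mathbb F_2)$.

**Lemma 8.**

- (i) Every separable tracial von Neumann algebra $S$ embeds trace-preservingly in a separable $\mathrm{II}_1$ factor.
- (ii) If $T$ is separable tracial, $\mathcal Q\subset T$, and $\theta:\mathcal Q\to T$ is a trace-preserving embedding, then there are a separable $\mathrm{II}_1$ factor $N\supset T$, whose trace extends that of $T$, and $w\in\mathcal U(N)$ with $wxw^*=\theta(x)$ for $x\in\mathcal Q$.

*Proof of (i).* Let $A=L(\mathbb F_2)$ and $N=S*A$. Relative commutants of diffuse subalgebras of a free factor stay in that free factor (Popa, *Orthogonal pairs of $*$-subalgebras in finite von Neumann algebras*, 1983), so $\mathcal Z(N)\subset A'\cap A=\mathbb C$. Here is a direct argument for what we need.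

**Step 1: a dense algebra.** We want a dense set on which traces can be computed. Write $z^\circ=z-\tau(z)1$. Call $V=s_1a_1s_2\cdots a_{n-1}s_n$ with $n\ge1$, $s_i\in S$, $a_i\in A$ of trace $0$, a core. Expanding products by $z=z^\circ+\tau(z)1$, the span of $A$ and of all $cVc'$ ($V$ a core, $c,c'\in A$) is a $*$-algebra containing $S$ and $A$, so it is $\|\cdot\|_2$-dense in $N$. Each $cVc'$ is orthogonal to $A$: for $d\in A$, $\tau(cVc'd)=\tau(V(c'dc)^\circ)+\tau(c'dc)\tau(V)=0$ by (7). So the span of the $cVc'$ is dense in $L^2(N)\ominus L^2(A)$.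

**Step 2: mixing.** Let $u=u_a\in A$, whose powers tend weakly to $0$. We claim $\tau(u^ky_1u^{-k}y_2)\to0$ as $k\to\infty$ if $y_1,y_2\in N$ satisfy $E_A(y_1)=E_A(y_2)=0$. By Cauchy–Schwarz, using $|\tau(u^ky_1u^{-k}y_2)|\le\|y_1\|_2\|y_2\|_2$, and by Step 1, we may take $y_1=cVc'$, $y_2=dV'd'$. The trace is then $\tau(g_kVh_kV')$ with $g_k=d'u^kc$, $h_k=c'u^{-k}d$, and $\tau(g_k),\tau(h_k)\to0$. Now
$$\tau(g_kVh_kV')=\tau(g_k^\circ Vh_k^\circ V')+\tau(h_k)\,\tau(g_k^\circ VV')+\tau(g_k)\,\tau(Vh_kV').$$
The first term is $0$ by (7), and the other two tend to $0$ because the elements inside the traces are bounded in norm.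

**Step 3: the center.** Let $x\in\mathcal Z(N)$. Then $E_A(x)$ commutes with $A$, so it is scalar, and $y=x-E_A(x)=x-\tau(x)1$ is central with $E_A(y)=0$. Hence $\|y\|_2^2=\tau(u^kyu^{-k}y^*)\to0$, i.e. $x=\tau(x)1$. So $N$ is a factor. It is tracial, separable and contains $L(\mathbb F_2)$, so it is a separable $\mathrm{II}_1$ factor.

*Proof of (ii).* This is Ueda's HNN construction. **Step 1: the amalgam.** We glue $M_2(T)$ and $M_2(\mathcal Q)$ so that the $(2,2)$ corner of the second sees $\theta$. Let $D=\mathcal Q\oplus\mathcal Q$, embedded in $M_2(T)$ by $(x,y)\mapsto\mathrm{diag}(x,\theta(y))$ and in $M_2(\mathcal Q)$ by $(x,y)\mapsto\mathrm{diag}(x,y)$. Both restrict the normalized trace to $\frac12(\tau(x)+\tau(y))$, because $\theta$ preserves the trace. So $S=M_2(T)*_DM_2(\mathcal Q)$ is a separable tracial von Neumann algebra. Let $e_{ij}$, $f_{ij}$ be the matrix units of $M_2(T)$, $M_2(\mathcal Q)$. The elements $(1,0),(0,1)$ of $D$ show that $e_{11}=f_{11}$ and $e_{22}=f_{22}$.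

**Step 2: the unitary.** We go down with $f$ and back up with $e$. Put $w=e_{12}f_{21}\in e_{11}Se_{11}$. Then
$$ww^*=e_{12}f_{22}e_{21}=e_{12}e_{22}e_{21}=e_{11},\qquad w^*w=f_{12}e_{22}f_{21}=f_{12}f_{22}f_{21}=e_{11}.$$
For $x\in\mathcal Q$, compute first in $M_2(\mathcal Q)$, then read $(0,x)\in D$ in $M_2(T)$:
$$w\,(x,0)\,w^*=e_{12}\,f_{21}(x,0)f_{12}\,e_{21}=e_{12}\,(0,x)\,e_{21}=e_{12}\,\mathrm{diag}(0,\theta(x))\,e_{21}=\mathrm{diag}(\theta(x),0).$$
So in $e_{11}Se_{11}\supset e_{11}M_2(T)e_{11}=T$, with normalized trace (which restricts to that of $T$), the unitary $w$ satisfies $wxw^*=\theta(x)$ for $x\in\mathcal Q$. Apply (i) to $e_{11}Se_{11}$. $\square$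

For instance, let $\mathcal Q=\mathbb Cp+\mathbb C(1-p)$ and let $\theta(p)=p'$ be another projection of $T$ with $\tau(p')=\tau(p)$. Then (ii) produces a larger factor in which $p$ and $p'$ are unitarily conjugate.

If $\mathcal M\subset T$ with $\mathcal M$ a $\mathrm{II}_1$ factor, its trace is unique, so the $\mathrm{II}_1$ factors of Lemma 8 are extensions of $\mathcal M$ to which the e.c. property applies.

## 11. Proof of Theorem 6

**(a) The double commutant.** We adjoin a unitary that commutes with $\mathcal Q$ and is otherwise free from $\mathcal M$. Clearly $\mathcal Q\subset\mathcal B'\cap\mathcal M$. Let $v$ be the Haar unitary generating $L(\mathbb Z)$ and let $T=\mathcal M*_{\mathcal Q}(\mathcal Q\bar\otimes L(\mathbb Z))$. By Lemma 8(i), $T$ embeds in a separable $\mathrm{II}_1$ factor, and this embeds in $\mathcal M^\omega$ over $\mathcal M$. As $v$ commutes with $\mathcal Q$, its image lies in $\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$. Let $x\in\mathcal B'\cap\mathcal M$. Then $x$ commutes with $\mathcal B^\omega$,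 hence with $v$. Since $E_{\mathcal Q}(x)\in\mathcal Q$ also commutes with $v$, so does $y=x-E_{\mathcal Q}(x)$. Now $E_{\mathcal Q}(v)=\tau(v)1=0$, likewise $E_{\mathcal Q}(v^*)=0$, and $E_{\mathcal Q}(y)=E_{\mathcal Q}(y^*)=0$, so (7) gives $\tau(vyv^*y^*)=0$. But $vyv^*=y$, so $\tau(yy^*)=0$, thus $y=0$ and $x\in\mathcal Q$.

**(b) Embeddings are inner.** The extension gives approximate conjugation of finite sets; the gap lets us correct the approximating unitaries so that they converge.

**Step 1: approximate conjugation.** We find unitaries in $\mathcal M$. Lemma 8(ii) with $T=\mathcal M$ gives a separable $\mathrm{II}_1$ factor over $\mathcal M$ with a unitary implementing $\theta$. Embedding it in $\mathcal M^\omega$ over $\mathcal M$, we get $w_n\in\mathcal U(\mathcal M)$ with $\lim_\omega\|w_nxw_n^*-\theta(x)\|_2=0$ for $x\in\mathcal Q$. Let $\varepsilon_j=2^{-j}$, and let $F_j,\delta_j$ be as in Lemma 7 for $\varepsilon_j$. Enlarging $F_j$ and shrinking $\delta_j$ preserves the conclusion of Lemma 7. So we may assume that $F_j$ increases,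 $\bigcup_jF_j$ is $\|\cdot\|_2$-dense in $(\mathcal Q)_1$, and $\delta_j\downarrow0$. Pick $W_j$ among the $w_n$ with $\|W_juW_j^*-\theta(u)\|_2\le\delta_j/2$ for $u\in F_j$.

**Step 2: consecutive unitaries differ by almost an element of $\mathcal B$.** This makes a correction possible. Let $U=W_j^*W_{j+1}$. For $u\in F_j\subset F_{j+1}$, multiplying $[U,u]$ by $W_j$ on the left and $W_{j+1}^*$ on the right,
$$\|[U,u]\|_2=\|W_{j+1}uW_{j+1}^*-W_juW_j^*\|_2\le\tfrac{\delta_{j+1}}2+\tfrac{\delta_j}2\le\delta_j .$$
By Lemma 7, $b=E_{\mathcal B}(U)$ satisfies $\|U-b\|_2\le\varepsilon_j$.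

**Step 3: replace $b$ by a unitary of $\mathcal B$.** We want corrections that are unitary. Since $\mathcal B$ is finite, $b=v_j|b|$ with $v_j\in\mathcal U(\mathcal B)$. As $|t-1|\le|t^2-1|$ for $t\ge0$,
$$\|b-v_j\|_2=\||b|-1\|_2\le\|b^*b-1\|_2=\|b^*(b-U)+(b-U)^*U\|_2\le2\varepsilon_j .$$
So $\|U-v_j\|_2\le3\varepsilon_j$. Multiplying by $W_j$ on the left and by $v_j^*$ on the right, $\|W_{j+1}v_j^*-W_j\|_2\le3\varepsilon_j$.

**Step 4: convergence.** Put $W_j'=W_j(v_1\cdots v_{j-1})^*$. Since $(v_1\cdots v_j)^*=v_j^*(v_1\cdots v_{j-1})^*$,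
$$\|W_{j+1}'-W_j'\|_2=\|W_{j+1}v_j^*-W_j\|_2\le3\cdot2^{-j}.$$
So $W_j'$ converges in $\|\cdot\|_2$. The limit $W$ lies in $(\mathcal M)_1$, because $(\mathcal M)_1$ is $\|\cdot\|_2$-complete, and it is unitary, because products of bounded $\|\cdot\|_2$-convergent sequences converge. The $v_i\in\mathcal B$ commute with $\mathcal Q$, so $W_j'xW_j'^*=W_jxW_j^*$ for $x\in\mathcal Q$. For $u\in F_i$ and $j\ge i$, $\|W_j'uW_j'^*-\theta(u)\|_2\le\delta_j/2\to0$, so $WuW^*=\theta(u)$. By density of $\bigcup_jF_j$ in $(\mathcal Q)_1$ and linearity, $WxW^*=\theta(x)$ for all $x\in\mathcal Q$.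

**(c) Moving $\mathcal Q$ near its commutant.** This repeats the proof of Theorem 4 with Lemma 7 in place of (4).

**Step 1: the extension.** We need a unitary that makes $\mathcal Q$ commute with itself. Let $T=\mathcal M\bar\otimes\mathcal Q$ and $\theta(x)=1\otimes x$. Lemma 8(ii), for $\mathcal Q\subset\mathcal M\otimes1\subset T$, gives a separable $\mathrm{II}_1$ factor $N\supset T\supset\mathcal M$ and $s\in\mathcal U(N)$ with $sxs^*=1\otimes x$ for $x\in\mathcal Q$; this commutes with $\mathcal Q\subset\mathcal M\otimes1$. Embed $N$ in $\mathcal M^\omega$ over $\mathcal M$ and let $s\mapsto(w_n)$, $w_n\in\mathcal U(\mathcal M)$. For $x\in\mathcal Q$ we have $(w_nxw_n^*)_n\in\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$, so $\lim_\omega\|w_nxw_n^*-E_{\mathcal B}(w_nxw_n^*)\|_2=0$.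

**Step 2: from finitely many elements to the unit ball.** This is the second use of the gap. Given $\varepsilon>0$, take $F,\delta$ from Lemma 7 and fix $n$ with $\|w_nuw_n^*-E_{\mathcal B}(w_nuw_n^*)\|_2\le\delta/2$ for $u\in F$. Every $y\in(\mathcal Q)_1$ commutes with $\mathcal B$, so for $u\in F$
$$\|[w_n^*yw_n,u]\|_2=\|[y,w_nuw_n^*]\|_2=\|[y,\,w_nuw_n^*-E_{\mathcal B}(w_nuw_n^*)]\|_2\le2\cdot\tfrac\delta2=\delta .$$
By Lemma 7, $\|w_n^*yw_n-E_{\mathcal B}(w_n^*yw_n)\|_2\le\varepsilon$ for all $y\in(\mathcal Q)_1$. Take $w=w_n^*$.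

**Step 3: intertwining.** We derive the last assertion. Take $w$ for $\varepsilon=1/2$. For $y\in\mathcal U(\mathcal Q)$, $\|E_{\mathcal B}(wyw^*)\|_2^2=1-\|wyw^*-E_{\mathcal B}(wyw^*)\|_2^2\ge3/4$. So no sequence $y_j\in\mathcal U(\mathcal Q)$ satisfies $\|E_{\mathcal B}(ay_jb)\|_2\to0$ for all $a,b\in\mathcal M$, since $a=w$, $b=w^*$ already prevents it. This is $\mathcal Q\prec_{\mathcal M}\mathcal B$. $\square$

## 12. Property (T) subfactors

Property (T) enters only through the following form of it (Connes–Jones, *Property T for von Neumann algebras*, 1985, Prop. 1). If $\mathcal Q$ is a $\mathrm{II}_1$ factor with property (T), then for every $\varepsilon>0$ there are a finite $F\subset\mathcal Q$ and $\delta>0$ such that, in any $\mathcal Q$-$\mathcal Q$ bimodule, every unit vector $\xi$ with $\max_{u\in F}\|u\xi-\xi u\|\le\delta$ is within $\varepsilon$ of a $\mathcal Q$-central vector, that is, a vector $\eta$ with $x\eta=\eta x$ for all $x\in\mathcal Q$.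

**Corollary 9.** Theorem 6 applies to every property (T) $\mathrm{II}_1$ subfactor $\mathcal Q$ of an e.c. factor $\mathcal M$.

*Proof.* Let $\mathcal B=\mathcal Q'\cap\mathcal M$. Since $\mathcal B^\omega\subset\mathcal Q'\cap\mathcal M^\omega$ always holds, we must prove the reverse inclusion.

**Step 1: the central vectors of $L^2(\mathcal M)$ form $L^2(\mathcal B)$.** This identifies where property (T) pushes almost central vectors. Vectors in $L^2(\mathcal B)$ are central, being limits of elements of $\mathcal B$. Conversely, the central vectors are the vectors fixed by all $\xi\mapsto u\xi u^*$, $u\in\mathcal U(\mathcal Q)$. Let $p$ be the projection onto them. For $x\in\mathcal M$, let $\eta$ be the element of smallest norm in the $\|\cdot\|_2$-closed convex hull of $\{uxu^*:u\in\mathcal U(\mathcal Q)\}$. By uniqueness $\eta$ is fixed, and $p(\eta)=p(x)$ because $p(uxu^*)=p(x)$; so $p(x)=\eta$. The convex hull lies in the ball of radius $\|x\|$ of $\mathcal M$, which is $\|\cdot\|_2$-closed, so $\eta\in\mathcal M$, and therefore $\eta\in\mathcal Q'\cap\mathcal M=\mathcal B$.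 Thus $p(\mathcal M)\subset\mathcal B$, and by density $p(L^2(\mathcal M))\subset L^2(\mathcal B)$.

**Step 2: the inclusion.** We apply the property (T) estimate to a representing sequence. Let $(x_n)\in\mathcal Q'\cap\mathcal M^\omega$. If $\lim_\omega\|x_n\|_2=0$, there is nothing to prove. Otherwise $\xi_n=x_n/\|x_n\|_2$ is defined for $\omega$-almost all $n$, and $\lim_\omega\|u\xi_n-\xi_nu\|_2=0$ for every $u\in\mathcal Q$. Given $\varepsilon>0$, take $F,\delta$ as above. For $\omega$-almost all $n$, $\xi_n$ is within $\varepsilon$ of $L^2(\mathcal B)$ by Step 1, so $\|x_n-E_{\mathcal B}(x_n)\|_2\le\varepsilon\|x_n\|_2$. As $\varepsilon$ is arbitrary and $(x_n)$ is bounded, $\lim_\omega\|x_n-E_{\mathcal B}(x_n)\|_2=0$, that is, $(x_n)\in\mathcal B^\omega$. So $\mathcal Q'\cap\mathcal M^\omega=\mathcal B^\omega$. $\square$
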